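
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Partitionable $(\alpha,3)$-graphs without gems}


\begin{abstract}
A partitionable $(\alpha,\omega)$-graph has $\alpha\omega+1$ vertices, clique number $\omega$ and stability number $\alpha$, and after deletion of any vertex it can be partitioned both into $\omega$-cliques and into stable sets of size $\alpha$. It was conjectured that every partitionable $(\alpha,3)$-graph contains an induced gem (a path on four vertices together with a fifth vertex adjacent to all of them). We disprove this: there is a partitionable $(13,3)$-graph that contains no gem, even as a non-induced subgraph, and such $(\alpha,3)$-graphs exist for every $\alpha\ge 241$.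
\end{abstract}

\section{Introduction}

Let $\alpha,\omega\ge 2$ be integers. A graph $G$ is a \emph{partitionable $(\alpha,\omega)$-graph} if it has exactly $\alpha\omega+1$ vertices, clique number $\omega$ and stability number $\alpha$, and if for every vertex $v$ the vertex set of $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. So $G$ has one vertex too many to be tiled by largest cliques or by largest stable sets, and whichever vertex is removed, both tilings exist.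

For $\omega=2$ the odd cycle $C_{2\alpha+1}$ is an example: a path on $2\alpha$ vertices remains when a vertex is removed. For $\omega=3$ basic examples are the \emph{rings}: take $\mathbb Z_n$ with $n=3\alpha+1$, and join two vertices if they differ by $1$ or $2$. (That rings are partitionable is checked in Section~\ref{sec:ring}.) The triangles $\{q-1,q,q+1\}$ of a ring form a strip in which consecutive triangles share an edge. Three consecutive triangles of a strip form a \emph{gem}: the graph on $a,b,c,d,e$ with edges $ab,bc,cd,de,ac,ce,bd$. Equivalently, it is the path $a,b,d,e$ together with a vertex $c$ adjacent to all four, and it is made of the triangles $abc$, $bcd$, $cde$. In a ring, any five consecutive vertices induce a gem, since vertices that differ by $3$ or $4$ are not adjacent when $n\ge7$. The following conjecture from~\cite{rutcor} says that gems cannot be avoided.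

\medskip
\noindent\textbf{Conjecture} \cite{rutcor}. \emph{Every partitionable $(\alpha,3)$-graph contains an induced gem.}
\medskip

The conjecture is false. Two triangles \emph{meet} if they share a vertex.

\begin{theorem}\label{thm:one}
Let $M\ge 2$ with $M\equiv 2\pmod 3$, and let $\alpha=(20M-1)/3$. There is a partitionable $(\alpha,3)$-graph that contains no gem as a subgraph, and in particular no induced gem, and in which every triangle meets at least five other triangles.
\end{theorem}

\begin{theorem}\label{thm:two}
The same holds for every $\alpha=13k+20m$ with integers $k\ge 1$, $m\ge 0$, and in particular for every $\alpha\ge 241$.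
\end{theorem}

Theorem~\ref{thm:one} gives $\alpha=13,33,53,\dots$; the smallest of these graphs has $40$ vertices. In a ring each triangle meets exactly four others. In our graphs no triangle is critical, if a clique of size $\omega$ is called critical when it meets only $2\omega-2$ others (four, for $\omega=3$). We do not determine the smallest $\alpha$ for which a gem-free example exists.

\medskip
\noindent\textbf{The idea.} A family of triples with incidence matrix $A$ gives a partitionable graph as soon as $AB=J-I$ has a $0/1$ solution $B$; the triangles of the graph are then exactly the triples (Section~\ref{sec:systems}). So a gem can only arise from a triple that is \emph{linked} to two others, that is, shares two vertices with each of them. In a ring every triple is of this kind, and we want to break every second link of the strip. A link is broken by replacing a vertex in one triple by a new vertex, and the equation survives if the new vertex has the same row in $B$ as the old one, up to a small correction. Links themselves produce such copies: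 two triples $\{a,b,c\}$ and $\{b,c,d\}$ force the rows of $a$ and $d$ to agree except in two columns. So we break links of the ring at the price of new links elsewhere, arranged to be pairwise disjoint (Section~\ref{sec:construction}). Once the old ring entries of $B$ are kept, the copying dictates all others, and what remains is to verify that the resulting matrix works (Sections~\ref{sec:matrix} and~\ref{sec:entries}). Section~\ref{sec:composition} glues such systems together and proves Theorem~\ref{thm:two}.

\section{Triple systems}\label{sec:systems}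

\subsection{The matrix equation}

A \emph{system} with parameter $\alpha\ge2$ is a set $V$ of $n=3\alpha+1$ vertices with a family $\mathcal T$ of $n$ \emph{triples} (three-element subsets of $V$) such that every vertex lies in exactly three triples. Let $A$ be its incidence matrix, with rows indexed by $\mathcal T$ and columns by $V$. Let $J$ be the all-ones matrix, with rows and columns indexed by $V$ or $\mathcal T$ as the context requires; then $AJ=JA=3J$. The \emph{graph of the system} is the graph $G$ on $V$ in which two vertices are adjacent if they lie in a common triple.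

For a $0/1$ matrix $B$ with rows indexed by $V$ and columns by $\mathcal T$, put
\[
M_v=\{t: B(v,t)=1\},\qquad S_t=\{v: B(v,t)=1\}.
\]

\begin{lemma}\label{lem:master}
Let $B$ be a $0/1$ matrix as above with $AB=J-I$ or $BA=J-I$. Then both equations hold, and:
\begin{enumerate}
\item[(i)] the triples in $M_v$ partition $V-v$, for every $v\in V$;
\item[(ii)] $S_t$ misses $t$ and meets every other triple in exactly one vertex;
\item[(iii)] if $t_1,t_2,t_3$ are the triples containing $v$, then $S_{t_1},S_{t_2},S_{t_3}$ partition $V-v$;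
\item[(iv)] the triples are distinct, $G$ is a partitionable $(\alpha,3)$-graph, and the triangles of $G$ are exactly the triples.
\end{enumerate}
\end{lemma}

\begin{proof}
The matrix $J-I$ has eigenvalues $n-1$ and $-1$, so it is invertible; hence so are $A$ and $B$, and $A^{-1}J=JA^{-1}=\frac13J$. If $AB=J-I$, then $BA=A^{-1}(J-I)A=\frac13JA-I=J-I$. If $BA=J-I$, then $AB=A(J-I)A^{-1}=3JA^{-1}-I=J-I$.

Now $(BA)(v,u)$ is the number of triples of $M_v$ that contain $u$, which gives (i), and so $|M_v|=\alpha$. Similarly $(AB)(t',t)=|t'\cap S_t|$ gives (ii). Finally $(BA)(u,v)=\sum_{t\ni v}B(u,t)$ counts the sets among $S_{t_1},S_{t_2},S_{t_3}$ that contain $u$, which gives (iii).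

By (ii) each $S_t$ is stable, as no triple contains two of its vertices. From $JB=J(J-I)A^{-1}=(n-1)\frac13J=\alpha J$ we get $|S_t|=\alpha$. So $G-v$ is partitioned by $M_v$ into $\alpha$ cliques of size $3$ and, by (iii), into three stable sets of size $\alpha$. If $K$ were a clique with four vertices, then for some $v\notin K$ the $3$-colorable graph $G-v$ would contain it, a contradiction; so the clique number is $3$. A stable set $S$ misses some vertex $v$, and $G-v$ is covered by $\alpha$ cliques, so $|S|\le\alpha$; the stability number is $\alpha$.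

Let $K$ be a triangle of $G$, with indicator row vector $\mathbf 1_K$. Then $|K\cap S_t|\le1$ for all $t$, and
\[
\sum_t|K\cap S_t|=\sum_{v\in K}|M_v|=3\alpha=n-1 .
\]
So the $n$ entries of $\mathbf 1_KB$ are all $1$ except for a single $0$, in some column $t$. By $AB=J-I$, the row $t$ of $A$ has the same product with $B$; as $B$ is invertible, $K=t$. Finally, the rows of the invertible matrix $A$ are distinct.
\end{proof}

\subsection{Links and gems}

Two triples are \emph{linked} if they share exactly two vertices.

\begin{lemma}\label{lem:link}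
In the situation of Lemma~\ref{lem:master}, suppose that each triple is linked to at most one other triple. Then $G$ has no gem as a subgraph, and every triangle of $G$ meets at least five other triangles.
\end{lemma}

\begin{proof}
A gem in $G$ contains the triangles $abc$, $bcd$, $cde$. They are three distinct triples, and $bcd$ is linked to both of the others, which is excluded. Next, each of the three vertices of a triple lies in two other triples, which gives six incidences; a triple is counted twice only if it is linked to the given one. So at least five others are met.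
\end{proof}

\subsection{The ring}\label{sec:ring}

Let $N\ge 7$ with $N\equiv1\pmod3$, let $V=\mathbb Z_N$ and $T_q=\{q-1,q,q+1\}$ for $q\in\mathbb Z_N$. For $m\in\mathbb Z$ or $m\in\mathbb Z_N$ let $\langle m\rangle\in\{0,\dots,N-1\}$ be its residue modulo $N$. For $v,\tau\in\mathbb Z_N$ put
\[
\beta(v,\tau)=\begin{cases}1&\text{if }\langle \tau-v\rangle\equiv2\pmod3,\\0&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:ring}
For all $q,\tau\in\mathbb Z_N$ we have $\beta(q-1,\tau)+\beta(q,\tau)+\beta(q+1,\tau)=1-[\tau=q]$.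
\end{lemma}

Here and below, $[\cdot]$ around a statement is $1$ if the statement is true and $0$ otherwise.

\begin{proof}
Let $x=\langle\tau-q\rangle$. If $1\le x\le N-2$, the three residues are the consecutive integers $x+1,x,x-1$, and exactly one is $\equiv 2\pmod 3$. If $x=N-1$, they are $0$, $N-1\equiv0$, $N-2\equiv2$. If $x=0$, they are $1$, $0$, $N-1\equiv0$.
\end{proof}

So $B(v,T_\tau)=\beta(v,\tau)$ satisfies $AB=J-I$, and the ring graph is partitionable. For $N=7$ one has $S_{T_q}=\{q-2,q+2\}$ and $M_v=\{T_{v+2},T_{v+5}\}$. Each $T_q$ is linked to both $T_{q-1}$ and $T_{q+1}$.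

One more property of $\beta$ will be used throughout.

\begin{lemma}\label{lem:exclusion}
If $\langle v'-v\rangle\equiv2\pmod3$, then $\beta(v,\tau)\beta(v',\tau)=0$ for every $\tau$. If $\langle\tau'-\tau\rangle\equiv2\pmod3$, then $\beta(v,\tau)\beta(v,\tau')=0$ for every $v$.
\end{lemma}

\begin{proof}
Let $\gamma=\langle v'-v\rangle$ and suppose $o=\langle\tau-v\rangle\equiv2$. Then $\langle\tau-v'\rangle$ is $o-\gamma\equiv0$ or $o-\gamma+N\equiv1$, so $\beta(v',\tau)=0$. For the second statement let $\gamma=\langle\tau'-\tau\rangle$ and suppose again that $o=\langle\tau-v\rangle\equiv2$; then $\langle\tau'-v\rangle$ is $o+\gamma\equiv1$ or $o+\gamma-N\equiv0$.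
\end{proof}

\section{Breaking the links of the ring}\label{sec:construction}

Sections~\ref{sec:copies}, \ref{sec:design} and~\ref{sec:forced} explain where the construction comes from. The proofs do not depend on them.

\subsection{Copies}\label{sec:copies}

Let $B(v)$ denote the row of $v$ in $B$. For a triple $t$ let $[t]$ be the row vector with a single $1$, in column $t$, and let $\mathbf 1$ be an all-ones vector. Then $AB=J-I$ says that
\begin{equation}\label{eq:row}
\sum_{v\in t}B(v)=\mathbf 1-[t]\qquad\text{for every triple }t .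
\end{equation}
If $t=\{a,b,c\}$ and $t'=\{b,c,d\}$ are linked, subtraction gives
\begin{equation}\label{eq:copy}
B(d)-B(a)=[t]-[t'] .
\end{equation}
So $d$ is a \emph{copy} of $a$: the two rows agree except in the columns $t,t'$. In the ring on $\mathbb Z_7$, for instance, $T_1=\{0,1,2\}$ and $T_2=\{1,2,3\}$ are linked, and indeed $M_0=\{T_5,T_2\}$ and $M_3=\{T_5,T_1\}$. More loosely, we also speak of a copy if two rows agree outside a few columns.

\subsection{Designing the gadget}\label{sec:design}

The triples $T_q$ and $T_{q+1}$ of a ring are linked through $\{q,q+1\}$. The link disappears if the vertex $q$ of $T_{q+1}$ is replaced by a new vertex $x$, and by \eqref{eq:row} little changes in the equation if $x$ is a copy of $q$. By \eqref{eq:copy} we can make $x$ a copy by adding linked triples $\{q,z,e\}$ and $\{z,e,x\}$ with new vertices $z,e$. Now $q$ is again in three triples, but each of $x,z,e$ is in only two, and the debt must be paid. Add linked triples $\{x,g,h\}$ and $\{g,h,y\}$: they complete $x$ and make $y$ a copy of $x$. Let $g$ break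 a second link, by replacing $q+5$ in $T_{q+4}$. This completes $g$, and a triple $\{q+5,z,h\}$ completes $q+5$, $z$ and $h$. What is missing is one triple through $e$ and two through $y$. With a single gadget this would be a triple $\{e,y,y\}$, so we need several gadgets and a triple $\{e,y,y'\}$ with $y,y'$ from neighboring ones.

Which gadgets may be neighbors? By \eqref{eq:row} for $\{z,e,x\}$, the row of $e$ is $\mathbf 1-B(x)-B(z)$ outside one column. If $z$ turns out to be a copy of a ring vertex, that vertex must be different from $q$, or $e$ would have negative entries; by Lemma~\ref{lem:exclusion} it is fine, up to corrections, if the difference of the two ring vertices is $2$ modulo $3$. We therefore place gadgets at distance $8\equiv2\pmod3$ and take the vertex $z$ in $\{q,z,e\}$ and $\{z,e,x\}$ from the preceding gadget, and $y'$ as well. Similarly $h$ has row $\mathbf 1-B(y)-B(g)$ outside one column, where $y$ copies $q$ and $g$ will turn out to copy $q+5$, and $5\equiv2\pmod3$. The remaining triples are then plausible. If $z$ and $y'$ copy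 the same vertex, then $B(e)+B(y)+B(y')$ agrees with $\mathbf 1$ outside a few columns. If $g$ copies $q+5$, and the vertices $y,z$ of one gadget copy the same vertex, then so does the sum of the rows of $q+5,z,h$.

A cyclic chain of gadgets at distance $8$ (a \emph{strand}) breaks two of every eight links, namely those between $T_q,T_{q+1}$ and between $T_{q+4},T_{q+5}$. To break every second link we use two strands, shifted by $2$.

\subsection{The system}

Let $M\ge2$ with $M\equiv2\pmod3$ and $N=8M$, so $N\ge16$ and $N\equiv1\pmod3$. Indices $k,j$ are in $\mathbb Z_M$, and $s\in\{0,2\}$ names a strand.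

\begin{definition}\label{def:system}
The system $\mathcal H_M$ has the ring vertices $v\in\mathbb Z_N$ and the new vertices $x^s_k,y^s_k,z^s_k,g^s_k,e^s_k,h^s_k$. In each strand it has the triples (superscripts $s$ omitted)
\[
\begin{aligned}
P_k&=\{8k+s,\ z_{k-1},\ e_k\}, & U_k&=\{z_{k-1},\ e_k,\ x_k\}, & R_k&=\{e_{k+1},\ y_{k+1},\ y_k\},\\
Q_k&=\{8k+s+5,\ z_k,\ h_k\}, & W_k&=\{y_k,\ h_k,\ g_k\}, & Y_k&=\{h_{k+1},\ g_{k+1},\ x_{k+1}\}.
\end{aligned}
\]
The ring triples are $T_q=\{q-1,q,q+1\}$, $q\in\mathbb Z_N$, except that in $T_{8k+s+1}$ the vertex $8k+s$ is replaced by $x^s_k$, and in $T_{8k+s+4}$ the vertex $8k+s+5$ is replaced by $g^s_k$.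
\end{definition}

The altered ring triples have indices in the classes $1,3$ (by $x^0,x^2$) and $4,6$ (by $g^0,g^2$) modulo $8$, so each is altered once:
\[
\begin{aligned}
T_{8k+1}&=\{x^0_k,8k+1,8k+2\}, & T_{8k+3}&=\{x^2_k,8k+3,8k+4\},\\
T_{8k+4}&=\{8k+3,8k+4,g^0_k\}, & T_{8k+6}&=\{8k+5,8k+6,g^2_k\}.
\end{aligned}
\]

\emph{Each vertex lies in three triples.} A ring vertex $v$ lies in $T_{v-1},T_v,T_{v+1}$, except that $8k+s$ leaves $T_{8k+s+1}$ and joins $P_k^s$, and $8k+s+5$ leaves $T_{8k+s+4}$ and joins $Q_k^s$. (These vertices have the distinct classes $0,2,5,7$ modulo $8$.) For the new vertices,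
\[
\begin{array}{ll@{\qquad\quad}ll}
x_k:& T_{8k+s+1},\ U_k,\ Y_{k-1} & g_k:& T_{8k+s+4},\ W_k,\ Y_{k-1}\\
y_k:& R_{k-1},\ R_k,\ W_k & e_k:& P_k,\ U_k,\ R_{k-1}\\
z_k:& P_{k+1},\ U_{k+1},\ Q_k & h_k:& Q_k,\ W_k,\ Y_{k-1}
\end{array}
\]
Since $M\ge2$, the vertices $y_k,y_{k+1}$ are distinct, and so are the triples $R_{k-1},R_k$. There are $8M+12M=20M$ vertices and as many triples. Since $M\equiv2\pmod3$, we have $20M=3\alpha+1$ with the integer $\alpha=(20M-1)/3$. So $\mathcal H_M$ is a system.

\begin{lemma}\label{lem:links}
The linked pairs of triples of $\mathcal H_M$ are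
\[
\{T_q,T_{q+1}\}\ (q\text{ odd}),\qquad \{P_k,U_k\},\ \{W_k,Y_{k-1}\}\ \text{in each strand},
\]
and, only if $M=2$, also $\{R_0,R_1\}$ in each strand. These pairs are pairwise disjoint, so every triple is linked to at most one other.
\end{lemma}

\begin{proof}
We find the pairs of vertices that lie in two common triples.

\emph{Two ring vertices.} They share only ring triples, as $P_k$ and $Q_k$ contain one ring vertex each. The vertices $q-1,q+1$ can only share $T_q$, and $q,q+1$ can only share $T_q$ and $T_{q+1}$. Now $T_q$ always contains $q$; it contains $q+1$ unless $q=8k+s+4$, and $T_{q+1}$ contains $q$ unless $q=8k+s$. The exceptions are exactly the even $q$, so the pair $\{q,q+1\}$ lies in two triples if and only if $q$ is odd.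

\emph{A new vertex and a ring vertex.} Each of $x_k,g_k,e_k,h_k$ lies in only one triple that contains ring vertices, $y_k$ lies in none, and $z_k$ lies in two, $P_{k+1}$ and $Q_k$, whose ring vertices $8k+s+8$ and $8k+s+5$ differ. So no such pair has two common triples.

\emph{Two new vertices.} A ring triple contains at most one new vertex, so they share only strand triples, all in one strand. The pairs of new vertices in the strand triples are
\[
\begin{array}{ll@{\qquad}ll}
P_k:& z_{k-1}e_k & Q_k:& z_kh_k\\
U_k:& z_{k-1}e_k,\ z_{k-1}x_k,\ e_kx_k & W_k:& y_kh_k,\ y_kg_k,\ h_kg_k\\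
R_{k-1}:& e_ky_k,\ e_ky_{k-1},\ y_ky_{k-1} & Y_{k-1}:& h_kg_k,\ h_kx_k,\ g_kx_k
\end{array}
\]
The repeated ones are $z_{k-1}e_k$ (in $P_k,U_k$), $h_kg_k$ (in $W_k,Y_{k-1}$) and, if $M=2$, $y_0y_1$ (in $R_0,R_1$).

The pairs of vertices found are pairwise disjoint, and each lies in exactly two triples. Hence no two triples share three vertices, and the linked pairs are the ones listed, which are visibly disjoint.
\end{proof}

By Lemmas~\ref{lem:master}, \ref{lem:link} and~\ref{lem:links}, Theorem~\ref{thm:one} follows once we exhibit a $0/1$ matrix $B$ with $AB=J-I$ for $\mathcal H_M$.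

\section{The matrix}\label{sec:matrix}

\subsection{What the matrix must be}\label{sec:forced}

Suppose that $B$ exists. Equation \eqref{eq:copy} for the links $\{P_k,U_k\}$ and $\{Y_{k-1},W_k\}$ gives
\begin{equation}\label{eq:xy}
B(x_k)-B(8k+s)=[P_k]-[U_k],\qquad B(y_k)-B(x_k)=[Y_{k-1}]-[W_k].
\end{equation}
Subtracting \eqref{eq:row} for $R_k$ from \eqref{eq:row} for $U_{k+1}$ gives $B(z_k)+B(x_{k+1})-B(y_{k+1})-B(y_k)=[R_k]-[U_{k+1}]$. With \eqref{eq:xy} for $k+1$ this becomes
\begin{equation}\label{eq:z}
B(z_k)-B(y_k)=[R_k]+[Y_k]-[U_{k+1}]-[W_{k+1}].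
\end{equation}
Subtracting \eqref{eq:row} for $Q_k$ from \eqref{eq:row} for $W_k$ gives $B(g_k)-B(8k+s+5)=B(z_k)-B(y_k)+[Q_k]-[W_k]$, hence
\begin{equation}\label{eq:g}
B(g_k)-B(8k+s+5)=[Q_k]+[R_k]+[Y_k]-[W_k]-[U_{k+1}]-[W_{k+1}].
\end{equation}
So $x_k,y_k,z_k$ copy $8k+s$ and $g_k$ copies $8k+s+5$, with known corrections, and \eqref{eq:row} for $U_k$ and $W_k$ then gives the rows of $e_k$ and $h_k$.

For the columns, $BA=J-I$ says that the columns of the three triples through a vertex $v$ add up to $\mathbf 1-\mathbf 1_v$, where $\mathbf 1_v$ is the column vector with a single $1$, at $v$. The vertices $e_k,h_k$ thus express the columns of $U_k,W_k$ by those of $P_k,R_{k-1}$ and of $Q_k,Y_{k-1}$. For the others, write $t\approx t'$ if the columns of $t$ and $t'$ agree in all ring rows. Comparing $z_k$ with $e_{k+1}$ gives $Q_k\approx R_k$; comparing $h_k$ with $g_k$ gives $Q_k\approx T_{8k+s+4}$; comparing $y_k$ with $g_k$ then gives $R_{k-1}\approx Y_{k-1}$; and comparing $e_k$ with $x_k$ then gives $P_k\approx T_{8k+s+1}$. So if ring vertices are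 to keep their entries $\beta(v,q)$ in the columns $T_q$, then there is no freedom left. This is the matrix that we now define.

\subsection{Definition}

\emph{Basic vertices} are the ring vertices and all $x,y,z,g$; \emph{basic triples} are all $T,P,Q,R,Y$. They get labels in $\mathbb Z_N$:
\[
\begin{aligned}
&\lambda(v)=v\ (v\text{ a ring vertex}),\quad \lambda(x^s_k)=\lambda(y^s_k)=\lambda(z^s_k)=8k+s,\quad \lambda(g^s_k)=8k+s+5;\\
&\lambda(T_q)=q,\quad \lambda(P^s_k)=8k+s+1,\quad \lambda(Q^s_k)=\lambda(R^s_k)=\lambda(Y^s_k)=8k+s+4 .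
\end{aligned}
\]
The corrections in basic columns, read off from \eqref{eq:xy}--\eqref{eq:g}, are collected in row vectors
\begin{equation}\label{eq:eps}
\begin{aligned}
\varepsilon(v)&=0\quad\text{for ring vertices }v,\\
\varepsilon(x_k)&=[P_k],\\
\varepsilon(y_k)&=[P_k]+[Y_{k-1}],\\
\varepsilon(z_k)&=[P_k]+[Y_{k-1}]+[Y_k]+[R_k],\\
\varepsilon(g_k)&=[Q_k]+[R_k]+[Y_k],
\end{aligned}
\end{equation}
where all triples are in the strand of the vertex. For a basic vertex $v$ and a basic triple $t$ let $\varepsilon(v,t)$ be the entry of $\varepsilon(v)$ in column $t$. Since $M\ge2$, $Y_{k-1}\ne Y_k$, so $\varepsilon$ is $0/1$. Define $B$ by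
\begin{itemize}
\item[(B1)] $B(v,t)=\beta(\lambda(v),\lambda(t))+\varepsilon(v,t)$ for $v,t$ basic;
\item[(B2)] $B(e_k,t)=1-B(x_k,t)-B(z_{k-1},t)$ and $B(h_k,t)=1-B(y_k,t)-B(g_k,t)$ for $t$ basic;
\item[(B3)] $B(\cdot,U_j)=\mathbf 1-B(\cdot,P_j)-B(\cdot,R_{j-1})-\mathbf 1_{e_j}$ and $B(\cdot,W_j)=\mathbf 1-B(\cdot,Q_j)-B(\cdot,Y_{j-1})-\mathbf 1_{h_j}$, in all rows.
\end{itemize}

\subsection{The smallest case by hand}\label{sec:hand}

Let $M=2$, so $N=16$ and $\alpha=13$, and take the column of $T_0$. The ring vertices with $\langle-v\rangle\equiv2$ are $2,5,8,11,14$. Copies follow their originals: $x^0_1,y^0_1,z^0_1$ copy $8$, $g^0_0$ copies $5$, and $x^2_0,y^2_0,z^2_0$ copy $2$; the other basic new vertices have labels $0,13,10,7,15$ and stay out. By (B2), $e_k$ is in if and only if $x_k,z_{k-1}$ are both out, which never happens, and $h_k$ is in if and only if $y_k,g_k$ are both out, which happens for $h^2_1$ only. So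
\[
S_{T_0}=\{2,5,8,11,14,\ x^0_1,y^0_1,z^0_1,g^0_0,\ x^2_0,y^2_0,z^2_0,h^2_1\}.
\]
This set misses $T_0=\{15,0,1\}$ and meets each other triple once. For the ring triples this is Lemma~\ref{lem:ring}, as $x$ and $g$ copy the vertices that they replace. The vertices met in the strand triples are
\[
\begin{array}{c|cccccccccccc}
 &P_0&P_1&U_0&U_1&R_0&R_1&Q_0&Q_1&W_0&W_1&Y_0&Y_1\\\hline
s=0& z_1&8&z_1&x_1&y_1&y_1&5&z_1&g_0&y_1&x_1&g_0\\
s=2& 2&z_0&x_0&z_0&y_0&y_0&z_0&h_1&y_0&h_1&h_1&x_0
\end{array}
\]

The column of $P^0_0$ shows what $\varepsilon$ is for. Its label is $1$, and the ring vertices with $\langle1-v\rangle\equiv2$ are $3,6,9,12,15$. By Lemma~\ref{lem:ring} they, with their copies, would miss $T_1=\{x^0_0,1,2\}$, but only $P^0_0=\{0,z^0_1,e^0_0\}$ is allowed to be missed. So $x^0_0$ has to be put in although $0$ stays out: this is $\varepsilon(x^0_0,P^0_0)=1$. With the copies $y^0_0,z^0_0$ of $x^0_0$, the copy $g^2_1$ of $15$, and (B2), the result is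
\[
S_{P^0_0}=\{3,6,9,12,15,\ x^0_0,y^0_0,z^0_0,h^0_1,\ g^2_1,e^2_0,e^2_1,h^2_0\}.
\]

\subsection{The product}

\begin{proposition}\label{prop:product}
$AB=J-I$.
\end{proposition}

\begin{proof}
\emph{Columns of basic triples $t$.} Write $B(v)$ for $B(v,t)$ and $\varepsilon(v)$ for $\varepsilon(v,t)$. We sum the column over each triple.

$T_q$: its vertices are basic, with labels $q-1,q,q+1$. By Lemma~\ref{lem:ring} the $\beta$-part of the sum is $1-[\lambda(t)=q]$. The basic triples with label $q$ are $T_q$ and also
\begin{itemize}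
\item $P_k$, if $q=8k+s+1$; then $x_k\in T_q$, and $\varepsilon(x_k)=[t=P_k]$;
\item $Q_k,R_k,Y_k$, if $q=8k+s+4$; then $g_k\in T_q$, and $\varepsilon(g_k)=[t\in\{Q_k,R_k,Y_k\}]$.
\end{itemize}
The two cases concern the classes $1,3$ and $4,6$ modulo $8$, so at most one of them occurs, for one $s$ and $k$. The other vertices of $T_q$ are ring vertices, with $\varepsilon=0$. In each case the sum is $1-[t=T_q]$.

$P_k$: the sum is $B(8k+s)+1-B(x_k)=1-\varepsilon(x_k)=1-[t=P_k]$.

$U_k$ and $W_k$: the sum is $1$ by (B2).

$R_{k-1}=\{e_k,y_k,y_{k-1}\}$: the $\beta$-parts of $x_k,y_k$ agree, and so do those of $z_{k-1},y_{k-1}$, so the sum is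
\[
\begin{aligned}
&1-B(x_k)-B(z_{k-1})+B(y_k)+B(y_{k-1})\\
&\quad=1+\bigl(\varepsilon(y_k)-\varepsilon(x_k)\bigr)-\bigl(\varepsilon(z_{k-1})-\varepsilon(y_{k-1})\bigr)\\
&\quad=1+[t=Y_{k-1}]-\bigl([t=Y_{k-1}]+[t=R_{k-1}]\bigr)=1-[t=R_{k-1}].
\end{aligned}
\]

$Q_k=\{8k+s+5,z_k,h_k\}$: the sum is $B(8k+s+5)+B(z_k)+1-B(y_k)-B(g_k)=1-\varepsilon(g_k)+\bigl(\varepsilon(z_k)-\varepsilon(y_k)\bigr)=1-[t=Q_k]$.

$Y_{k-1}=\{h_k,g_k,x_k\}$: the sum is $1-B(y_k)+B(x_k)=1-\bigl(\varepsilon(y_k)-\varepsilon(x_k)\bigr)=1-[t=Y_{k-1}]$.

\emph{Columns $U_j$ and $W_j$.} For a triple $t$ let $\mathbf 1_t$ be the column vector, indexed by triples, with a single $1$, at $t$. The vertex $e_j$ lies in $P_j,U_j,R_{j-1}$, so $A\mathbf 1_{e_j}=\mathbf 1_{P_j}+\mathbf 1_{U_j}+\mathbf 1_{R_{j-1}}$. By (B3), the equation $A\mathbf 1=3\cdot\mathbf 1$ and the result for the basic columns $P_j,R_{j-1}$,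
\[
A\,B(\cdot,U_j)=3\cdot\mathbf 1-(\mathbf 1-\mathbf 1_{P_j})-(\mathbf 1-\mathbf 1_{R_{j-1}})-\mathbf 1_{P_j}-\mathbf 1_{U_j}-\mathbf 1_{R_{j-1}}=\mathbf 1-\mathbf 1_{U_j}.
\]
Since $h_j$ lies in $Q_j,W_j,Y_{j-1}$, the same computation with $Q_j,Y_{j-1},h_j$ in place of $P_j,R_{j-1},e_j$ gives $A\,B(\cdot,W_j)=\mathbf 1-\mathbf 1_{W_j}$.
\end{proof}

\section{The entries are 0 and 1}\label{sec:entries}

Nothing so far prevents entries such as $-1$ or $2$. The danger is greatest where (B2) and (B3) interact. The proof needs the values of $\beta$ at the labels of new vertices and new triples.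

\subsection{A table of values}

Let $v$ have label $8k+s$ (type $a$) or $8k+s+5$ (type $c$), and let $\tau=8j+s'+1$ (type $P$) or $\tau=8j+s'+4$ (type $w$). Let $d\in\{0,\dots,M-1\}$ with $d\equiv j-k\pmod M$. The residue $\langle\tau-\lambda(v)\rangle$ is $8d+(s'-s)+\delta$ with
\[
\delta=1,\ 4,\ -4,\ -1\quad\text{for the types } aP,\ aw,\ cP,\ cw,
\]
plus $N$ if this is negative, which is possible only for $d=0$. We write $aP(d)$, $aw(d)$, $cP(d)$, $cw(d)$ for the value $\beta(\lambda(v),\tau)$; it depends on $s,s'$ too. As $8d\equiv2d$ and $N\equiv1\pmod3$, the value is $1$ exactly in the following cases (congruences modulo $3$):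
\[
\begin{array}{l|cccc}
 & aP(d) & aw(d) & cP(d) & cw(d)\\\hline
s'=s & d\equiv2 & d\equiv2 & d\equiv0,\ d\ne0 & d\equiv0,\ d\ne0\\
s=0,\ s'=2 & d\equiv1 & d\equiv1 & d\equiv2\text{ or }d=0 & d\equiv2\\
s=2,\ s'=0 & d\equiv0,\ d\ne0 & d\equiv0 & d\equiv1 & d\equiv1
\end{array}
\]
For example, in the second row $cP$ has $8d-2$, which is $\equiv2$ for $d\equiv2$; for $d=0$ it becomes $N-2\equiv2$. For $s'=s$, $cP(0)$ and $cw(0)$ come from $N-4\equiv0$ and $N-1\equiv0$. For $s=2$, $s'=0$, the values $aP(0),cP(0),cw(0)$ come from $N-1\equiv0$, $N-6\equiv1$, $N-3\equiv1$. All other residues are $8d+(s'-s)+\delta$ itself.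

Arguments of these functions are read modulo $M$ in $\{0,\dots,M-1\}$; note that $M-1\equiv1$ and $M-2\equiv0\pmod3$.

\begin{proposition}\label{prop:entries}
All entries of $B$ are $0$ or $1$.
\end{proposition}

The proof is in four parts. Below, ``$\varepsilon$-pair'' means a pair $(v,t)$ with $\varepsilon(v,t)=1$; both members are in the same strand, so the first row of the table applies to such pairs.

\subsection{Basic rows and columns}\label{sec:pa}

By \eqref{eq:eps}, the value of $\beta$ at an $\varepsilon$-pair is $aP(0)$ for $(x_k,P_k)$, $(y_k,P_k)$, $(z_k,P_k)$; it is $aw(M-1)$ for $(y_k,Y_{k-1})$, $(z_k,Y_{k-1})$; it is $aw(0)$ for $(z_k,Y_k)$, $(z_k,R_k)$; and it is $cw(0)$ for $(g_k,Q_k)$, $(g_k,R_k)$, $(g_k,Y_k)$. All are $0$, so every entry in (B1) is $0$ or $1$.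

\subsection{Rows of $e_k$ and $h_k$ in basic columns}\label{sec:pb}

We need $B(x_k,t)+B(z_{k-1},t)\le1$ and $B(y_k,t)+B(g_k,t)\le1$ for every basic $t$. The labels of $z_{k-1},x_k$ differ by $8$ and those of $y_k,g_k$ by $5$, so by Lemma~\ref{lem:exclusion} the two $\beta$-parts are never both $1$. It remains to see that if one vertex has $\varepsilon=1$ (and hence entry $1$), then the other entry is $0$. In all cases below the other pair is not an $\varepsilon$-pair, by \eqref{eq:eps} and $M\ge2$, and it lies in the same strand, so its entry is given by the first row of the table.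
\begin{itemize}
\item $\varepsilon(x_k,P_k)=1$: the other entry is $B(z_{k-1},P_k)=aP(1)=0$.
\item $\varepsilon(z_{k-1},t)=1$ for $t=P_{k-1},Y_{k-2},Y_{k-1},R_{k-1}$: the other entry $B(x_k,t)$ is $aP(M-1)$, $aw(M-2)$, $aw(M-1)$, $aw(M-1)$ respectively, always $0$.
\item $\varepsilon(y_k,P_k)=1$: $B(g_k,P_k)=cP(0)=0$. $\varepsilon(y_k,Y_{k-1})=1$: $B(g_k,Y_{k-1})=cw(M-1)=0$.
\item $\varepsilon(g_k,t)=1$ for $t=Q_k,R_k,Y_k$: $B(y_k,t)=aw(0)=0$.
\end{itemize}

\subsection{Basic rows in the columns of $U_j$ and $W_j$}\label{sec:pc}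

We need $B(v,P_j)+B(v,R_{j-1})\le1$ and $B(v,Q_j)+B(v,Y_{j-1})\le1$ for every basic $v$. The label differences $\lambda(P_j)-\lambda(R_{j-1})=5$ and $\lambda(Q_j)-\lambda(Y_{j-1})=8$ are $\equiv2\pmod3$, so Lemma~\ref{lem:exclusion} handles the $\beta$-parts. For the $\varepsilon$-pairs, again the other pair is never an $\varepsilon$-pair.
\begin{itemize}
\item $\varepsilon(v,P_j)=1$ for $v=x_j,y_j,z_j$: $B(v,R_{j-1})=aw(M-1)=0$.
\item $\varepsilon(v,R_{j-1})=1$ for $v=z_{j-1},g_{j-1}$: $B(v,P_j)$ is $aP(1)=0$, respectively $cP(1)=0$.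
\item $\varepsilon(g_j,Q_j)=1$: $B(g_j,Y_{j-1})=cw(M-1)=0$.
\item $\varepsilon(v,Y_{j-1})=1$ for $v=z_{j-1},g_{j-1},y_j,z_j$: $B(v,Q_j)$ is $aw(1)$, $cw(1)$, $aw(0)$, $aw(0)$ respectively, always $0$.
\end{itemize}

\subsection{Rows of $e_k$ and $h_k$ in the columns of $U_j$ and $W_j$}\label{sec:pd}

Let the row be in strand $s$ and the column in strand $s'$, and let $d\equiv j-k$ as before. Substituting (B2) in (B3), we get for instance
\[
\begin{aligned}
B(e^s_k,U^{s'}_j)=1&-\bigl(1-B(x^s_k,P^{s'}_j)-B(z^s_{k-1},P^{s'}_j)\bigr)\\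
&-\bigl(1-B(x^s_k,R^{s'}_{j-1})-B(z^s_{k-1},R^{s'}_{j-1})\bigr)-[s=s'\text{ and }k=j].
\end{aligned}
\]
In general the entry is $S-1$, or $S-2$ for the \emph{special} entries $(e_k,U_k)$ and $(h_k,W_k)$ with $s=s'$. Here $S$ is the sum of the $2\times2$ block of $B$ in the rows $x_k,z_{k-1}$ (for $e_k$) or $y_k,g_k$ (for $h_k$) and the columns $P_j,R_{j-1}$ (for $U_j$) or $Q_j,Y_{j-1}$ (for $W_j$).

By Section~\ref{sec:pb} each column of the block has sum at most $1$, so $S\le2$. So we need $S\ge1$ always and $S\ge2$ at special entries: Lemma~\ref{lem:exclusion} gave us disjointness, and now we need that the copies cover enough. The $\beta$-parts of $S$ are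
\[
\begin{array}{ll}
(e,U):& aP(d)+aw(d-1)+aP(d+1)+aw(d)\\
(e,W):& aw(d)+aw(d-1)+aw(d+1)+aw(d)\\
(h,U):& aP(d)+aw(d-1)+cP(d)+cw(d-1)\\
(h,W):& aw(d)+aw(d-1)+cw(d)+cw(d-1)
\end{array}
\]
Since $\varepsilon\ge0$, it is enough to find one summand equal to $1$ at an entry that is not special. The next table names in each case a summand that equals $1$ by the table of $\beta$; a star means that none is named and $\varepsilon$ will be used.
\[
\begin{array}{ll|cccc}
 & & d=0 & d\equiv0,\ d\ge3 & d\equiv1 & d\equiv2\\\hline
s=0,\ s'=2 & (e,U) & aP(d+1) & aP(d+1) & aP(d) & aw(d-1)\\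
 & (e,W) & aw(d+1) & aw(d+1) & aw(d) & aw(d-1)\\
 & (h,U) & cP(0) & cw(d-1) & aP(d) & cP(d)\\
 & (h,W) & aw(M-1) & cw(d-1) & aw(d) & cw(d)\\\hline
s=2,\ s'=0 & (e,U) & aw(d) & aw(d) & aw(d-1) & aP(d+1)\\
 & (e,W) & aw(d) & aw(d) & aw(d-1) & aw(d+1)\\
 & (h,U) & cw(M-1) & aP(d) & cP(d) & cw(d-1)\\
 & (h,W) & aw(d) & aw(d) & cw(d) & cw(d-1)\\\hline
s=s' & (e,U) & * & aw(d-1) & aP(d+1);\ *\text{ if }d=M-1 & aP(d)\\
 & (e,W) & * & aw(d-1) & aw(d+1);\ *\text{ if }d=M-1 & aw(d)\\
 & (h,U) & * & aw(d-1) & cw(d-1);\ *\text{ if }d=1 & aP(d)\\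
 & (h,W) & * & aw(d-1) & cw(d-1);\ *\text{ if }d=1 & aw(d)
\end{array}
\]
The arguments never wrap around unnoticed: if $d\equiv0$, then $d\le M-2$; if $d\equiv2$, then $d\le M-3$, so that $d+1\le M-2$ and $d+1\ne0$; and $aw(M-1)$, $cw(M-1)$ are the terms with argument $d-1$ for $d=0$. In the last block, $cw(d-1)=1$ requires $d-1\ne0$, whence the star at $d=1$.

The stars occur only for $s=s'$, for $(e,\cdot)$ with $d\in\{0,M-1\}$ and for $(h,\cdot)$ with $d\in\{0,1\}$; they include the special entries, which have $d=0$. There $S$ gets what it needs from $\varepsilon$: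
\[
\begin{array}{ll@{\qquad}ll}
(e_k,U_k):& \varepsilon(x_k,P_k)=\varepsilon(z_{k-1},R_{k-1})=1 & (h_k,U_k):& \varepsilon(y_k,P_k)=1\\
(e_k,U_{k-1}):& \varepsilon(z_{k-1},P_{k-1})=1 & (h_k,U_{k+1}):& \varepsilon(g_k,R_k)=1\\
(e_k,W_k):& \varepsilon(z_{k-1},Y_{k-1})=1 & (h_k,W_k):& \varepsilon(g_k,Q_k)=\varepsilon(y_k,Y_{k-1})=1\\
(e_k,W_{k-1}):& \varepsilon(z_{k-1},Y_{k-2})=1 & (h_k,W_{k+1}):& \varepsilon(g_k,Y_k)=1
\end{array}
\]
At the two special entries there are two ones, so $S=2$ and the entry is $0$. This proves Proposition~\ref{prop:entries}. \qed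

\begin{proof}[Proof of Theorem~\ref{thm:one}]
By Propositions~\ref{prop:product} and~\ref{prop:entries}, $B$ is a $0/1$ matrix with $AB=J-I$. By Lemma~\ref{lem:master} the graph of $\mathcal H_M$ is a partitionable $(\alpha,3)$-graph with $\alpha=(20M-1)/3$. Lemmas~\ref{lem:link} and~\ref{lem:links} give the rest.
\end{proof}

\section{Composition and all large $\alpha$}\label{sec:composition}

Call a system \emph{good} if it has a matrix $B$ as in Lemma~\ref{lem:master}. For Theorem~\ref{thm:two} we compose good systems so that the parameters add. The composition removes a vertex $v$ of one system and distributes its three triples over a linked pair of the other. Recall that $t\in M_u$ if and only if $u\in S_t$. By Lemma~\ref{lem:master}(ii), for a triple $t$, every triple $t'\ne t$ lies in exactly one $M_u$ with $u\in t$, and $t$ lies in none of them.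

\subsection{The composition}

Let $H_0,H_1$ be good systems on disjoint sets $V_0,V_1$, with parameters $\alpha_0,\alpha_1$ and $n_0,n_1$ vertices. Let $t_1=\{v_1,v_2,w_1\}$ and $t_2=\{v_1,v_2,w_2\}$ be linked triples of $H_0$. Let $v\in V_1$, with triples $t=\{v,o_1,o_2\}$, $p$, $q$. Since $t$ meets $S_p$ once and $v\in p$ is not in $S_p$, exactly one of $o_1,o_2$ is in $S_p$. By Lemma~\ref{lem:master}(iii), $S_p,S_q,S_t$ partition $V_1-v$, and $o_1,o_2\notin S_t$; so the other is in $S_q$. We choose the names so that
\begin{equation}\label{eq:names}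
o_1\in S_p\setminus S_q,\qquad o_2\in S_q\setminus S_p .
\end{equation}
Let $H$ be the family of triples on $V_0\cup(V_1-v)$ obtained from the triples of $H_0$ and $H_1$ by deleting $t$ and replacing
\[
\begin{aligned}
t_1&\to t_1^*=\{o_1,v_2,w_1\}, & p&\to p^*=(p-v)\cup\{v_1\},\\
t_2&\to t_2^*=\{v_1,o_2,w_2\}, & q&\to q^*=(q-v)\cup\{v_2\}.
\end{aligned}
\]

\begin{lemma}\label{lem:comp}
$H$ is a good system with parameter $\alpha_0+\alpha_1$.
\end{lemma}

\begin{proof}
$H$ has $n_0+n_1-1=3(\alpha_0+\alpha_1)+1$ vertices and as many triples. The vertices $o_1,o_2$ exchange $t$ for $t_1^*,t_2^*$; $v_1$ exchanges $t_1$ for $p^*$, and $v_2$ exchanges $t_2$ for $q^*$. So each vertex is in three triples. By Lemma~\ref{lem:master} (equation $BA=J-I$) it suffices to find for each vertex $u$ of $H$ a set of triples of $H$ that partitions its vertex set minus $u$. Let $M^0_u,M^1_u$ be the sets for $H_0,H_1$. We write triples by their old names; stars are understood.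

\emph{Let $u\in V_0$.} The disjoint triples of $M_u^0$ include at most one of $t_1,t_2$.
\begin{itemize}
\item If $t_1,t_2\notin M^0_u$, take $M^0_u\cup M^1_v$; none of $p,q,t$ is in $M^1_v$, since they contain $v$.
\item If $t_1\in M^0_u$, take $M^0_u\cup M^1_{o_1}$. By \eqref{eq:names}, $p\in M^1_{o_1}$, and so $q,t\notin M^1_{o_1}$, since they also contain $v$. Now $t_1^*$ covers $o_1$ instead of $v_1$, and $p^*$ covers $v_1$ instead of $v$.
\item If $t_2\in M^0_u$, take $M^0_u\cup M^1_{o_2}$. By \eqref{eq:names}, $q\in M^1_{o_2}$, and so $p,t\notin M^1_{o_2}$. Now $t_2^*$ covers $o_2$ instead of $v_2$, and $q^*$ covers $v_2$ instead of $v$.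
\end{itemize}

\emph{Let $u\in V_1-v$.} Exactly one of $p,q,t$ is in $M^1_u$, as $v$ is covered once.
\begin{itemize}
\item If $p\in M^1_u$, take $M^1_u\cup M^0_{v_1}$; then $p^*$ covers $v_1$. If $q\in M^1_u$, take $M^1_u\cup M^0_{v_2}$; then $q^*$ covers $v_2$. Neither $M^0_{v_1}$ nor $M^0_{v_2}$ contains $t_1$ or $t_2$.
\item If $t\in M^1_u$, we use that $t_1,t_2$ are linked: exactly one vertex of $t_1$ is in $S_{t_2}$, and it is not $v_1$ or $v_2$, so it is $w_1$, that is, $t_2\in M^0_{w_1}$. Take
\[
(M^1_u\setminus\{t\})\cup(M^0_{w_1}\setminus\{t_2\})\cup\{t_1^*,t_2^*\}.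
\]
The first set covers $V_1\setminus\{u,v,o_1,o_2\}$, the second covers $V_0\setminus\{w_1,v_1,v_2,w_2\}$, and neither contains a modified triple. The last two triples cover $o_1,v_2,w_1,v_1,o_2,w_2$. \qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:complinks}
Suppose in addition that $p\cap t=q\cap t=\{v\}$, and that in each of $H_0$ and $H_1$ every triple is linked to at most one other. Then every triple of $H$ is linked to at most one other.
\end{lemma}

\begin{proof}
We show that every linked pair of $H$ comes from a linked pair of $H_0$ or of $H_1$.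
The triples $t_1^*,t_2^*$ are disjoint. A triple $t_i^*$ shares with any other triple coming from $H_0$ no more vertices than $t_i$ did, as $o_i\notin V_0$. With a triple coming from $H_1$, $t_1^*$ shares at most $o_1$ and, if that triple is $p^*$ or $q^*$, possibly $v_1$ or $v_2$. As $v_1\notin t_1^*$, only $q^*$ matters; but $o_1\notin q$ by assumption, so at most one vertex is shared. Likewise $t_2^*$ shares at most $o_2$ and, with $p^*$, also $v_1$; and $o_2\notin p$. Next, $p^*$ and $q^*$ share no more vertices with unmodified triples of $H_1$ than $p$ and $q$ did, $|p^*\cap q^*|=|p\cap q|-1$, and each of them shares at most one vertex ($v_1$ or $v_2$) with an unmodified triple of $H_0$. Unmodified triples from different systems are disjoint.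
\end{proof}

\subsection{Proof of Theorem~\ref{thm:two}}

Use $H_1=\mathcal H_M$ with $v=e^0_1$ and $t=R^0_0=\{e^0_1,y^0_1,y^0_0\}$. The other triples of $e^0_1$ are $P^0_1=\{8,z^0_0,e^0_1\}$ and $U^0_1=\{z^0_0,e^0_1,x^0_1\}$, and both meet $t$ in $e^0_1$ only. So Lemma~\ref{lem:complinks} applies to any good $H_0$ that has a linked pair and whose triples are each linked to at most one other. The linked pair $T_1=\{x^0_0,1,2\}$, $T_2=\{1,2,3\}$ of $H_1$ does not involve $v$ and stays unmodified in $H$, so $H$ can serve as the next $H_0$.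

Start with $\mathcal H_{M_1}$, using its linked pair $\{T_1,T_2\}$, and compose successively with disjoint copies of $\mathcal H_{M_2},\dots,\mathcal H_{M_k}$, where $M_i=3m_i+2$ with $m_i\ge0$. The parameter of $\mathcal H_{M_i}$ is $(20M_i-1)/3=20m_i+13$. So we obtain good systems, with every triple linked to at most one other, with parameter
\[
\alpha=\sum_{i=1}^k(20m_i+13)=13k+20m,\qquad m=m_1+\dots+m_k,
\]
where $k\ge1$ and $m\ge0$ are arbitrary. By Lemmas~\ref{lem:master} and~\ref{lem:link} their graphs are partitionable $(\alpha,3)$-graphs without a gem as a subgraph, in which every triangle meets at least five others.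

Finally, for coprime positive integers $a,b$ every integer at least $(a-1)(b-1)$ has the form $ak'+bm$ with integers $k',m\ge0$. Since $13$ and $20$ are coprime, every integer at least $12\cdot19=228$ has the form $13k'+20m$ with $k',m\ge0$, and so every $\alpha\ge241=228+13$ has the form $13(k'+1)+20m$. \qed

\begin{thebibliography}{1}
\bibitem{rutcor}
\emph{Research Report RUTCOR}, Rutgers Center for Operations Research, Rutgers University, P.O. Box 5062, New Brunswick, New Jersey, 08903-5062. \url{https://pdfs.semanticscholar.org/66c7/1213c502ddb35e415ee27bbbc58c622d4053.pdf}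
\end{thebibliography}

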